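\title{Few differences force many coincidences among sums}

\begin{abstract}
Let $A$ be a set of $n$ elements in an abelian group, and let $\Delta_+(A)=\frac{n(n+1)}{2}-|A+A|$ be the amount by which the sum set falls short of its largest possible size. We prove that if $|A-A|=(1-\eta)n^2/2$ with $\eta>0$, then $|A-A|\,\Delta_+(A)^2\ge \eta^2n^5/4096$. This proves a conjectured counterpart of an inequality of Ruzsa. The exponent $5$ and the threshold $n^2/2$ are both sharp. The proof is a weighted double count of differences that have at least three representations.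
\end{abstract}

\section{Introduction}

Let $A$ be a nonempty finite subset of an abelian group, $|A|=n$, and let
\[
A+A=\{a+b: a,b\in A\},\qquad A-A=\{a-b: a,b\in A\}.
\]
There are $n(n+1)/2$ unordered pairs from $A$ with repetition allowed, so $|A+A|\le n(n+1)/2$. There are $n(n-1)$ ordered pairs of distinct elements, and the pairs $(a,a)$ all give the difference $0$, so $|A-A|\le n(n-1)+1$. Following Ruzsa, define the \emph{deficiencies}
\[
\Delta_+(A)=\frac{n(n+1)}2-|A+A|,\qquad \Delta_-(A)=n(n-1)+1-|A-A|.
\]
They count the sums and the differences that are lost to coincidences.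

The equation $a-b=c-d$ is the equation $a+d=b+c$, so the two kinds of coincidence come together. If $a-b=c-d\ne0$ and $(a,b)\ne(c,d)$, then $a\notin\{b,c\}$, so $\{a,d\}$ and $\{b,c\}$ are different pairs with the same sum. Conversely, if $\{a,d\}$ and $\{b,c\}$ are different pairs with the same sum, then cancellation gives $a\neq b$ and $a\ne c$, so the nonzero difference $a-b=c-d$ has two representations. Thus $\Delta_+(A)=0$ if and only if $\Delta_-(A)=0$. The quantitative question is harder: if a positive proportion of the sums is lost, how many differences must be lost, and conversely? Ruzsa proved the following.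
\begin{itemize}
\item For every $A$, $|A+A|\bigl(\Delta_-(A)^2+\frac{n^3}{6}\bigr)\ge\frac{n^5}{20}$. In particular, if $|A+A|<n^2/10$, then $|A+A|\,\Delta_-(A)^2\ge n^5/30$.
\item If $|A-A|<n^2/2$ and $n$ is sufficiently large, then $|A-A|\,\Delta_+(A)^2\ge n^4/9$.
\end{itemize}
When the small set has size of order $n^2$, the first statement forces a deficiency of order $n^{3/2}$ and the second only a deficiency of order $n$. One would guess that the power $n^5$ is also correct in the second direction, at least on a smaller range. This is the conjecture posed in \cite{source}.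

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $c>0$, independent of $n$, of $A$ and of the group, such that $|A-A|<cn^2$ implies $|A-A|\,\Delta_+(A)^2\ge cn^5$.}
\medskip

We prove the conjecture and find the exact range in which a bound of this order holds.

\begin{theorem}\label{thm:main}
Let $A$ be a finite set in an abelian group with $|A|=n$ and $|A-A|<n^2/2$. Put $\eta=1-2|A-A|/n^2\in(0,1)$. Then
\[
|A-A|\,\Delta_+(A)^2\ \ge\ \frac{\eta^2}{4096}\,n^5 .
\]
\end{theorem}

\begin{corollary}\label{cor:conj}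
If $|A-A|\le n^2/4$, then $|A-A|\,\Delta_+(A)^2\ge2^{-14}n^5$. In particular, the conjecture holds with $c=2^{-14}$.
\end{corollary}

\begin{proof}
If $|A-A|\le n^2/4$, then $\eta\ge1/2$ and $\eta^2/4096\ge 2^{-2}\cdot 2^{-12}$.
\end{proof}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] There are sets $A$ with $n\to\infty$, $|A-A|=\frac{n^2}2-\frac n2+1$ and $\Delta_+(A)=n-1$, so that $|A-A|\,\Delta_+(A)^2=O(n^4)$. In $\mathbb Z$ there are sets with $n\to\infty$, $|A-A|=\frac{n^2}2+1$ and $\Delta_+(A)=\frac n2-1$.
\item[(b)] The power $n^5$ is best possible: for $A=\{1,\dots,n\}$ we have $|A-A|\,\Delta_+(A)^2\sim n^5/2$.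
\item[(c)] A bound $|A-A|\,\Delta_+(A)^2\ge c_\kappa n^5$ with some $c_\kappa>0$, valid whenever $|A-A|<\kappa n^2$, holds for every $\kappa<1/2$ and fails for every $\kappa\ge1/2$.
\end{itemize}
\end{theorem}

We begin with Theorem~\ref{thm:sharp}, because its examples show what a proof of Theorem~\ref{thm:main} has to exploit.

\section{Symmetric sets and intervals}\label{sec:examples}

Suppose that $A=-A$. Then $A-A=A+A$, so $|A-A|\le n(n+1)/2$, and about half of the differences are lost at once, through the identities $a-b=(-b)-(-a)$. Written as sums, these identities read $a+(-a)=b+(-b)$. They all concern the single sum $0$ and cost only about $n/2$ sums. A symmetric set with few other coincidences therefore has $|A-A|\approx n^2/2$ and $\Delta_+(A)=O(n)$.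

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Let $e_1,\dots,e_m$ be the standard basis of $(\mathbb Z/4)^m$ and let $A=\{\pm e_1,\dots,\pm e_m\}$, so $n=2m$. The set $A+A=A-A$ consists of the elements $\pm e_i\pm e_j$ with $i<j$, the elements $2e_i=-2e_i$, and $0$. Comparing coordinates shows that the first kind gives $4\binom m2$ distinct elements and the second kind $m$ further ones. Hence
\[
|A-A|=|A+A|=2m(m-1)+m+1=\frac{n^2}2-\frac n2+1,\qquad \Delta_+(A)=n-1 .
\]
For $n\ge4$ this gives $|A-A|<n^2/2$ and $|A-A|\,\Delta_+(A)^2\le n^4/2$.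

In $\mathbb Z$ take $A=\{\pm5^i:1\le i\le m\}$. An integer has at most one expansion $\sum c_i5^i$ with digits $c_i\in\{-2,\dots,2\}$: if two expansions first differ at index $j$, then $5$ divides $c_j-c_j'$, which is impossible since $0<|c_j-c_j'|\le4$. So the numbers $\pm5^i\pm5^j$ $(i<j)$, $\pm2\cdot5^i$ and $0$ are distinct, and
\[
|A-A|=|A+A|=2m(m-1)+2m+1=\frac{n^2}2+1,\qquad \Delta_+(A)=\frac n2-1 .
\]

(b) For $A=\{1,\dots,n\}$ we have $|A-A|=|A+A|=2n-1$ and $\Delta_+(A)=\frac{n(n+1)}2-(2n-1)=\frac{(n-1)(n-2)}2$. So $|A-A|\,\Delta_+(A)^2\sim 2n\cdot n^4/4=n^5/2$. Since $|A-A|/n^2\to0$, these sets satisfy $|A-A|<\kappa n^2$ for every fixed $\kappa>0$ and large $n$, so no larger power of $n$ is possible.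

(c) Let $\kappa<1/2$. If $|A-A|<\kappa n^2$, then $\eta>1-2\kappa>0$, and Theorem~\ref{thm:main} gives the bound with $c_\kappa=(1-2\kappa)^2/4096$. Let $\kappa\ge1/2$. The first family in (a) satisfies $|A-A|<\kappa n^2$ for $n\ge 4$, and $n^4/2<c_\kappa n^5$ for large $n$.
\end{proof}

\begin{remark}
The first family has $|A-A|\,\Delta_+(A)^2\sim n^4/2$, so on the full range $|A-A|<n^2/2$ the power $n^4$ in Ruzsa's second inequality cannot be raised. The second family shows that the bound in (c) fails for every $\kappa>1/2$ already in $\mathbb Z$.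
\end{remark}

\section{Bad pairs and the linear bound}\label{sec:bad}

From now on $D=|A-A|$ and $\Delta=\Delta_+(A)$. For a group element $e$ let
\[
A_e=\{a\in A: a+e\in A\},\qquad r(e)=|A_e| .
\]
Thus $r(e)$ is the number of ordered pairs from $A$ with difference $e$; it is positive exactly for $e\in A-A$, and $\sum_{e\ne0}r(e)=n(n-1)$. For $n\ge2$, the Cauchy--Schwarz inequality over the $D-1$ nonzero differences gives
\begin{equation}\label{eq:cs}
\sum_{e\ne0}r(e)^2\ \ge\ \frac{n^2(n-1)^2}{D-1}.
\end{equation}

The deficiency $\Delta$ is a sum over elements of $A+A$, and it is awkward to relate to individual elements of $A$. We replace it by the number of edges of a graph on $A$. Call $(x,y)\in A^2$ a \emph{bad pair} if there are $u,v\in A$ with $x+y=u+v$ and $\{x,y\}\ne\{u,v\}$ as multisets. The case $x=y$ is allowed, and $(x,y)$ is bad if and only if $(y,x)$ is. Let $\deg(x)$ be the number of $y\in A$ such that $(x,y)$ is bad, and let $N=\sum_{x\in A}\deg(x)$ be the number of bad pairs.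

\begin{lemma}\label{lem:N}
$N\le4\Delta$.
\end{lemma}

\begin{proof}
Let $\rho(s)$ be the number of unordered pairs from $A$, repetition allowed, with sum $s$. Since $\sum_s\rho(s)=n(n+1)/2$, we have $\Delta=\sum_{s\in A+A}(\rho(s)-1)$. If $\rho(s)=1$, no bad pair has sum $s$. If $\rho(s)\ge2$, at most $2\rho(s)\le4(\rho(s)-1)$ ordered pairs have sum $s$.
\end{proof}

It remains to bound $N$ from below. The direct approach assigns a bad pair to every coincidence of differences.

\begin{lemma}\label{lem:linear}
$\displaystyle \Delta_-(A)\ \le\ \sum_{e\ne0}r(e)(r(e)-1)\ \le\ (n-1)N$.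
\end{lemma}

\begin{proof}
The first inequality holds because $\Delta_-(A)=n(n-1)-(D-1)$ is the sum of $r(e)-1$ over the nonzero $e\in A-A$. The middle sum counts quadruples $(a,b,c,d)\in A^4$ with $a-b=c-d\ne0$ and $(a,b)\ne(c,d)$. In such a quadruple $a\ne b$, and $a\ne c$ since otherwise also $b=d$. So $a+d=b+c$ with $a\notin\{b,c\}$, and $(a,d)$ is bad. The quadruple is determined by the bad pair $(a,d)$ and the element $b\in A\setminus\{a\}$.
\end{proof}

With \eqref{eq:cs}, Lemma~\ref{lem:linear} gives $N\ge n^2(n-1)/(D-1)-n$, which has order $n^3/D$ for $D<n^2/2$. The target is $(n^5/D)^{1/2}$, which is larger by the factor $(D/n)^{1/2}$. For intervals the two orders agree; for $D$ of order $n^2$ they are $n$ and $n^{3/2}$.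

Lemma~\ref{lem:linear} cannot be improved much. Take $A=\{\pm5^i:1\le i\le m\}$ with $m\ge2$. By the proof of Theorem~\ref{thm:sharp}(a), only the sum $0$ has more than one representation, so the bad pairs are the pairs $(x,-x)$, every degree is $1$, and $N=n$. The differences $\pm5^i\pm5^j$ have $r=2$ and the differences $\pm2\cdot5^i$ have $r=1$, so the middle sum equals $8\binom m2=n(n-2)$. Differences with two representations can thus be abundant at the price of $n$ bad pairs. A better bound must come from differences with at least three representations. The hypothesis supplies them: the average of $r$ over the nonzero differences is $n(n-1)/(D-1)$, and this exceeds $2$ when $D$ is appreciably smaller than $n^2/2$.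

\section{Differences with three representations}\label{sec:key}

If $x\ne a$ both lie in $A_e$ and $e\ne0$, then
\begin{equation}\label{eq:swap}
x+(a+e)=(x+e)+a
\end{equation}
with all four terms in $A$. Since $x\ne x+e$ and $x\neq a$, the pair $(x,a+e)$ is bad. When $r(e)=2$, the difference $e$ gives $x$ one neighbor in this way. When $A_e$ contains three distinct elements $x,a,b$, it gives $x$ the two neighbors $a+e$ and $b+e$ (Figure~\ref{fig:cherry}). So the object to count is a \emph{cherry}: a triple $(x,y_1,y_2)\in A^3$ with $y_1\ne y_2$ such that $(x,y_1)$ and $(x,y_2)$ are bad. The number of cherries is $\sum_x\deg(x)(\deg(x)-1)$.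

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[->,gray] (0,0)--(0.57,1.9);
\draw[->,gray] (2.2,-0.4)--(2.77,1.5);
\draw[->,gray] (4.6,0.1)--(5.17,2.0);
\draw[very thick] (0.6,2)--(2.2,-0.4)--(5.2,2.1);
\draw[dashed] (0,0)--(2.8,1.6)--(4.6,0.1);
\fill (0,0) circle (2pt) node[below] {$a$};
\fill (2.2,-0.4) circle (2pt) node[below] {$x$};
\fill (4.6,0.1) circle (2pt) node[below] {$b$};
\fill (0.6,2) circle (2pt) node[above] {$a+e$};
\fill (2.8,1.6) circle (2pt) node[above] {$x+e$};
\fill (5.2,2.1) circle (2pt) node[above] {$b+e$};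
\end{tikzpicture}
\caption{Six points of $A$ coming from three representations of a difference $e$ (gray arrows). The pair $\{x,a+e\}$ has the same sum as $\{a,x+e\}$, and $\{x,b+e\}$ has the same sum as $\{b,x+e\}$. So both thick edges at $x$ are bad pairs, and $(x,a+e,b+e)$ is a cherry. The dashed edges are the pairs that witness this.}
\label{fig:cherry}
\end{figure}

\begin{example}\label{ex:six}
Let $b_1,b_2,b_3,e$ be a basis of $\mathbb Z^4$ and $A=\{b_1,b_2,b_3,b_1+e,b_2+e,b_3+e\}$. The differences $\pm e$ have $r=3$, the six differences $b_i-b_j$ have $r=2$, and the twelve differences $b_i-b_j\pm e$ have $r=1$. A sum $b_i+b_j+\sigma e$ determines $\{i,j\}$ and $\sigma\in\{0,1,2\}$, so it has two representations only if $i\ne j$ and $\sigma=1$. The bad pairs are $(b_i,b_j+e)$ and $(b_j+e,b_i)$ with $i\ne j$. Every degree is $2$, and there are $6\cdot2=12$ cherries. The six orderings $(x,a,b)$ of $A_e=\{b_1,b_2,b_3\}$ produce the six cherries centered at the $b_i$, and the six orderings of $A_{-e}$ produce the six cherries centered at the $b_i+e$. Every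 cherry arises exactly once.
\end{example}

In general a difference $e$ produces $r(e)(r(e)-1)(r(e)-2)$ configurations $(x,a,b)$, but one cherry can arise from many $e$. If $A$ is a group of order $n$, there are $n(n-1)^2(n-2)$ configurations and at most $n^2(n-1)$ cherries. The multiplicity can be controlled: if $(x,y_1,y_2)$ arises from $e$, then $y_1-e$ and $y_2-e$ form a second representation of $f=y_2-y_1$, so at most $r(f)-1$ values of $e$ occur. We therefore give each configuration the weight $1/(r(f)-1)$. The difficulty is then that the total weight involves $r(e)$ in the numerator and $r(f)$ in the denominator, and $r(f)$ may be much larger than $r(e)$. This is resolved by symmetry: $e$ and $f$ are the two sides of the parallelogram $a,\,b,\,a+e,\,b+e$, and each parallelogram is counted with both assignments of roles.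

\begin{lemma}\label{lem:key}
For every finite set $A$ in an abelian group,
\[
\sum_{x\in A}\deg(x)(\deg(x)-1)\ \ge\ \sum_{e\ne0,\ r(e)\ge2}r(e)(r(e)-2).
\]
\end{lemma}

\begin{proof}
\emph{Parallelograms.} Let $Q$ be the set of triples $(a,b,e)$ with $e\ne0$ and $a\ne b$ in $A_e$. A fixed $e\neq 0$ occurs in $r(e)(r(e)-1)$ triples. For $q=(a,b,e)\in Q$ put $f=b-a\ne0$ and
\[
s(q)=r(e)-1,\qquad t(q)=r(f)-1 .
\]
The elements $a\ne a+e$ lie in $A_f$, because $a+f=b$ and $a+e+f=b+e$ lie in $A$. Hence $s(q),t(q)\ge1$, and $\iota(q)=(a,a+e,f)$ belongs to $Q$. Applying $\iota$ twice gives $(a,a+f,(a+e)-a)=q$. So $\iota$ is an involution of $Q$, and $s(\iota q)=t(q)$, $t(\iota q)=s(q)$.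

A \emph{configuration} is a pair $(q,x)$ with $q=(a,b,e)\in Q$ and $x\in A_e\setminus\{a,b\}$; its weight is $1/t(q)$. Each $q$ lies in $r(e)-2=s(q)-1$ configurations, so the total weight is
\[
W=\sum_{q\in Q}\frac{s(q)-1}{t(q)} .
\]

\emph{Upper bound.} Send the configuration $((a,b,e),x)$ to $(x,y_1,y_2)=(x,a+e,b+e)$. By \eqref{eq:swap}, applied to $a$ and to $b$, this is a cherry; here we use $e\neq0$ and $x\notin\{a,b\}$. Fix a cherry $(x,y_1,y_2)$ and put $f=y_2-y_1$. A configuration sent to it has $b-a=f$, so its weight is $1/(r(f)-1)$. It is determined by $a$, since $e=y_1-a$ and $b=a+f$. Now $a\in A_f$, and $a\ne y_1$ because $e\ne0$, while $y_1\in A_f$ because $y_1+f=y_2$. So at most $r(f)-1$ configurations are sent to the cherry, and their total weight is at most $1$. Therefore $W\le\sum_x\deg(x)(\deg(x)-1)$.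

\emph{Lower bound.} Reindexing by $\iota$ gives $\sum_Q s/t=\sum_Q t/s$ and $\sum_Q1/t=\sum_Q1/s$. Since $s/t+t/s\ge2$,
\[
W=\frac12\sum_{Q}\Bigl(\frac st+\frac ts\Bigr)-\sum_Q\frac1s\ \ge\ \sum_Q\Bigl(1-\frac1s\Bigr).
\]
The last summand depends only on $e$ and equals $(r(e)-2)/(r(e)-1)$. Grouping by $e$,
\[
W\ \ge\ \sum_{e\ne0,\ r(e)\ge2}r(e)(r(e)-1)\cdot\frac{r(e)-2}{r(e)-1}=\sum_{e\ne0,\ r(e)\ge2}r(e)(r(e)-2).
\]
The two bounds on $W$ give the lemma.
\end{proof}

\begin{remark}
In Example~\ref{ex:six}, the twelve triples of $Q$ with third entry $\pm e$ have $(s,t)=(2,1)$ and the other twelve have $(s,t)=(1,2)$, so $W=12$ equals the number of cherries, while the right side of the lemma is $6$. For $A=\{\pm5^i\}$ both sides vanish although most differences have $r=2$, so $r(e)-2$ cannot be replaced by $r(e)-1$. For a group of order $n$ the left side is at most $n^2(n-1)$ and the right side is $n(n-1)(n-2)$, so the lemma is asymptotically an equality.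
\end{remark}

\begin{corollary}\label{cor:cherries}
If $|A|=n\ge2$, then
\[
\sum_{x\in A}\deg(x)(\deg(x)-1)\ \ge\ n(n-1)\cdot\frac{n(n-1)-2(D-1)}{D-1}.
\]
\end{corollary}

\begin{proof}
For $r(e)\in\{0,1\}$ we have $r(e)(r(e)-2)\le0$, so the right side of Lemma~\ref{lem:key} is at least $\sum_{e\ne0}r(e)^2-2\sum_{e\ne0}r(e)$. Apply \eqref{eq:cs} and $\sum_{e\ne0}r(e)=n(n-1)$.
\end{proof}

\section{Removing elements of large degree}\label{sec:proof}

With $2D=(1-\eta)n^2$, Corollary~\ref{cor:cherries} gives about $\eta n^4/D$ cherries. If all degrees were close to the average $N/n$, there would be at most about $N^2/n$ cherries, and $N^2$ would have order at least $\eta n^5/D$. This is the source of the exponent $5$. The degrees need not be equal, however. One element of degree near $n$ contributes about $n^2$ cherries, which is the order of the whole lower bound when $D$ has order $n^2$, and it contributes only about $n$ to $N$.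

The remedy is to delete the elements of largest degree. A subset $A'\subset A$ has no more differences than $A$, and its bad pairs are bad in $A$. After $m$ deletions all degrees are at most $N/(m+1)$, so we want $m$ to be a fixed proportion of $n$. Each deletion lowers $n(n-1)$ by about $2n$, and the numerator $n(n-1)-2(D-1)\approx\eta n^2$ must stay positive. This allows $m$ of order $\eta n$ and accounts for the second factor $\eta$. The numerator also contains the term $-n$, which is small compared with $\eta n^2$ only if $\eta n$ is not too small. When $\eta n$ is bounded, $\eta^2n^5$ has order at most $n^3$, and Lemma~\ref{lem:linear} suffices.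

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For fixed $a\in A$ the differences $a-b$, $b\in A$, are distinct, so $D\ge n$. Together with $D<n^2/2$ this gives $n\ge3$.

\medskip
\noindent\emph{Case 1: $n\ge4/\eta$.} Since $\eta<1$, we have $n>4$. Let $m=\lfloor\eta n/8\rfloor$, obtain $A'$ from $A$ by deleting $m$ elements of largest degree, and put $n'=|A'|=n-m\ge\frac78n$. In particular $n'\ge2$. If $x\in A'$, then $x$ and the $m$ deleted elements all have degree at least $\deg(x)$, so $(m+1)\deg(x)\le N$. Let $\deg'$ denote degrees computed in $A'$. A pair that is bad in $A'$ is bad in $A$, so $\deg'(x)\le\deg(x)$ and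
\[
\sum_{x\in A'}\deg'(x)(\deg'(x)-1)\ \le\ \sum_{x\in A'}\deg(x)^2\ \le\ \frac N{m+1}\sum_{x\in A'}\deg(x)\ \le\ \frac{N^2}{m+1}.
\]
Apply Corollary~\ref{cor:cherries} to $A'$. Its right side is a decreasing function of the number of differences, and $|A'-A'|\le D$, so
\begin{equation}\label{eq:N2}
\frac{N^2}{m+1}\ \ge\ n'(n'-1)\cdot\frac{n'(n'-1)-2(D-1)}{D-1}.
\end{equation}
We estimate the three factors. The hypothesis on $D$ enters in the numerator: using $2D=(1-\eta)n^2$, $2mn\le\eta n^2/4$ and $n\le\eta n^2/4$,
\[
n'(n'-1)-2(D-1)\ \ge\ (n-m)^2-n-2D\ \ge\ \eta n^2-2mn-n\ \ge\ \tfrac12\eta n^2 .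
\]
Since $1\le n/4$, we have $n'(n'-1)\ge\frac78n\cdot\frac58n\ge\frac12n^2$. Finally $m+1>\eta n/8$. Inserting these in \eqref{eq:N2},
\[
N^2\ \ge\ \frac{\eta n}8\cdot\frac{n^2}2\cdot\frac{\eta n^2}{2D}=\frac{\eta^2n^5}{32D}.
\]
By Lemma~\ref{lem:N}, $D\Delta^2\ge DN^2/16\ge\eta^2n^5/512\ge\eta^2n^5/4096$.

\medskip
\noindent\emph{Case 2: $n<4/\eta$.} Since $D<n^2/2$,
\[
\Delta_-(A)=n(n-1)+1-D\ >\ \frac{n^2}2-n+1\ >\ \frac{(n-1)^2}2 .
\]
Lemma~\ref{lem:linear} gives $N>(n-1)/2$, and Lemma~\ref{lem:N} gives $\Delta>(n-1)/8\ge n/16$. Since $D\ge n$ and $\eta^2n^2<16$,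
\[
D\Delta^2\ \ge\ \frac{n^3}{256}\ >\ \frac{\eta^2n^2}{16}\cdot\frac{n^3}{256}=\frac{\eta^2n^5}{4096}.
\]
This completes the proof.
\end{proof}

\begin{remark}
Theorem~\ref{thm:main} gives more than Ruzsa's bound $n^4/9$ exactly when $\eta>\frac{64}{3}n^{-1/2}$. For smaller $\eta$ it gives no more than that bound. The first family in Theorem~\ref{thm:sharp}(a) has $\eta=(n-2)/n^2$, so it lies in this second range.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \texttt{http://mathserver.neu.edu/\textasciitilde dgglasscock/MSThesis.pdf}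
\end{thebibliography}
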